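# Milnor fibers of mixed functions: a hyperplane, a sphere, and $S^1\vee S^{2n-3}$

## 1. The polynomial $L\cdot Q$ and its Milnor fiber

For $n\ge 2$ and $\mathbf z=(z_1,\dots,z_n)\in\mathbb C^n$ put $L(\mathbf z)=\sum_j z_j$, $\ell(\mathbf z)=\sum_j j\,z_j$, and
$$f=L\cdot Q,\qquad Q=|\mathbf z|^2-2|L|^2+i\,\mathrm{Im}(\ell\bar L)=\sum_j z_j\bar z_j-2L\bar L+\tfrac12(\ell\bar L-\bar\ell L).\tag{1}$$

**Theorem 1.** Let $n\ge2$. The function $f$ in (1) is a convenient non-degenerate mixed polynomial; each face function $f_P$ even has no mixed singular points at all in $(\mathbb C^*)^n$. It has a Milnor fibration, which is trivial, and its Milnor fiber satisfies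
$$F\simeq\mathbb R^{2n-2}\setminus S^{2n-4}\simeq S^1\vee S^{2n-3}.$$
Hence, for every $n\ge3$: $\pi_1(F)\neq1$, so $F$ is not $(n-2)$-connected; and $H_{2n-3}(F)\ne0$ with $2n-3>n-1$, so $F$ does not have the homotopy type of an $(n-1)$-dimensional CW complex.

The theorem answers a conjecture stated in the notes "On The Milnor Fibration Of Mixed Functions" (http://www.math.uic.edu/~jaca2009/notes/Oka.pdf). Let $F$ be the Milnor fiber of a convenient non-degenerate mixed function of $n$ variables that has a Milnor fibration.

* Assertion 1: $F$ has the homotopy type of an $(n-1)$-dimensional CW complex.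
* Assertion 2: $F$ is $(n-2)$-connected.

In plain words: does $F$ look like a bouquet of spheres of the middle dimension? (In Assertion 1 it does not matter whether we say dimension $n-1$ or $\le n-1$, since one may attach a contractible disc $D^{n-1}$ at a point.) By Theorem 1 both assertions fail for every $n\ge3$. Theorem 2 in Section 6 shows that both hold for $n=2$ and determines what remains true for all $n$. Theorem 3 in Sections 7 and 8 realizes many fibers and settles which Betti numbers outside the middle degree can occur.

Throughout, $B_\varepsilon$ is the closed ball, $S_\varepsilon=\partial B_\varepsilon$, $V=f^{-1}(0)$, $K=V\cap S_\varepsilon$. For $I\subset\{1,\dots,n\}$ we write $\mathbb C^I=\{z_i=0 \text{ for } i\notin I\}$ and $f^I=f|_{\mathbb C^I}$. Homology has $\mathbb Z$ coefficients unless stated otherwise.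

## 2. Mixed functions, Newton polyhedra, non-degeneracy

**Definition (mixed function).** A mixed function is a power series $f=\sum_{\nu,\mu}c_{\nu,\mu}\mathbf z^\nu\bar{\mathbf z}^\mu$ that converges near the origin of $\mathbb C^n$, $n\ge 2$, with $f(\mathbf 0)=0$. Write $f=g+ih$ with $g,h$ real analytic on a neighborhood of the origin in $\mathbb R^{2n}$. A point is a mixed singular point of $f$ if the real differential of $(g,h)$ there has rank $<2$.

There is a convenient test. Rank $<2$ means that $\alpha\,dg+\beta\,dh=0$ for some real $(\alpha,\beta)\neq0$, which we normalize to length one. With $\kappa=\alpha-i\beta$ this says $\mathrm{Re}(\kappa\,df)=0$. The coefficient of $dz_j$ in $\kappa\,df+\bar\kappa\,d\bar f$ is $\kappa f_{z_j}+\bar\kappa\,\overline{f_{\bar z_j}}$, and the coefficient of $d\bar z_j$ is its conjugate. So a point is mixed singular if and only if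
$$\kappa f_{z_j}+\bar\kappa\,\overline{f_{\bar z_j}}=0\quad(j=1,\dots,n)\quad\text{for some }\kappa\in S^1.\tag{2}$$
In one variable, $z\bar z$ is real, so every point is singular. For $z^2\bar z$ we have $f_z=2|z|^2$ and $f_{\bar z}=z^2$, and (2) forces $2|z|^2=|z|^2$, so only $0$ is singular.

**Definition (convenient, face function, non-degenerate).** The Newton polyhedron $\Gamma_+(f)$ is the convex hull of $\bigcup_{c_{\nu,\mu}\ne0}\big((\nu+\mu)+\mathbb R^n_{\ge0}\big)$. The function $f$ is convenient if $\Gamma_+(f)$ meets every coordinate axis; equivalently, for each $j$ it contains a monomial $z_j^a\bar z_j^b$ with $a+b>0$. For a weight vector $P=(p_1,\dots,p_n)$ with all $p_i>0$, let $\Delta(P)$ be the face on which $\xi\mapsto\sum p_i\xi_i$ is minimal on $\Gamma_+(f)$. The face function is $f_P=\sum_{\nu+\mu\in\Delta(P)}c_{\nu,\mu}\mathbf z^\nu\bar{\mathbf z}^\mu$. The function $f$ is non-degenerate if for every such $P$ the set $f_P^{-1}(0)\cap(\mathbb C^*)^n$ contains no mixed singular point of $f_P$.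

Here is a small example: $f=z_1^3+\bar z_1z_2+z_2^3$, with exponents $(3,0),(1,1),(0,3)$. For $p_2/p_1>2$ the face function is $z_1^3$. For $p_2/p_1=2$ it is $z_1^3+\bar z_1z_2$. For $1/2<p_2/p_1<2$ it is $\bar z_1z_2$. For $p_2/p_1=1/2$ it is $\bar z_1z_2+z_2^3$, and below that it is $z_2^3$. The monomials have no zero in $(\mathbb C^*)^2$. For $z_1^3+\bar z_1z_2$, condition (2) with $j=2$ reads $\kappa\bar z_1=0$, which is impossible. For $\bar z_1z_2+z_2^3$, condition (2) with $j=1$ reads $\bar\kappa\bar z_2=0$, which is again impossible. So $f$ is convenient and non-degenerate.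

**Definition (Milnor fibration).** We say that $f$ has a Milnor fibration if for $0<\delta\ll\varepsilon\ll1$ the map $f:\{\mathbf z\in B_\varepsilon:|f(\mathbf z)|=\delta\}\to S^1_\delta$ is a surjective locally trivial fibration. Its fiber $F$ is the Milnor fiber.

This is a genuine assumption. The function $|z_1|^2+\dots+|z_n|^2$ is convenient. Its face functions $\sum_{j\in I}|z_j|^2$ have no zero in $(\mathbb C^*)^n$, so it is non-degenerate. But its image lies in $\mathbb R_{\ge0}$, so it has no Milnor fibration.

Two cases where the conjecture is visibly right: for $f=z_1+\dots+z_n$, $F$ is a ball in a complex hyperplane, hence contractible. For $f=z_1^2+z_2^2$, put $u=z_1+iz_2$ and $v=z_1-iz_2$. Then $f=uv$ and $|u|^2+|v|^2=2|\mathbf z|^2$, so $F\cong\{u:|u|^2+\delta^2/|u|^2\le2\varepsilon^2\}$ is an annulus, homotopy equivalent to $S^1$. This is connected and one-dimensional, as predicted for $n=2$.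

## 3. The index bound for complex fibers, and where it uses complex tangent spaces

Why would one expect dimension $n-1$? Suppose first that the fiber is a complex submanifold $D\subset\mathbb C^n$ of complex dimension $n-1$. Restrict $r=|\mathbf z|^2$ to $D$. At a critical point, take a holomorphic parametrization $\mathbf z(s)$ of $D$ and a tangent vector $v\neq0$. The function $\tau\mapsto r(\mathbf z(\tau v))$ of $\tau\in\mathbb C$ has Laplacian at $0$ equal to
$$H(v,v)+H(iv,iv)=4\,\partial_\tau\partial_{\bar\tau}r=4\,|d\mathbf z(v)|^2>0,$$
where $H$ is the Hessian. If $H$ is negative definite on a real subspace $W$, then $W\cap iW=0$, because $v,iv\in W$ would make the left side negative. So $\dim_{\mathbb R}W\le n-1$, and Morse theory only attaches cells of dimension $\le n-1$.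

For mixed $f$ the argument stops at the words "$iv$ is tangent". Take $f=z_1|z_1|^2+z_2|z_2|^2$ at the point $(1,i)$, which lies on the level set $f=1+i$. Here $f_{z_j}=2|z_j|^2$ and $f_{\bar z_j}=z_j^2$, so
$$df(v)=2v_1+\bar v_1+2v_2-\bar v_2,\qquad df(v)=0\iff 3\,\mathrm{Re}\,v_1+\mathrm{Re}\,v_2=0,\ \ \mathrm{Im}\,v_1+3\,\mathrm{Im}\,v_2=0.$$
The vector $(1,-3)$ is tangent to the level set, but $i(1,-3)=(i,-3i)$ is not, since $1-9\ne0$. The pairing of $v$ with $iv$ is lost, and with it the bound $n-1$. What is left is that $F$ has real dimension $2n-2$ and nonempty boundary, and this only gives the bound $2n-3$ (proved in Section 6).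

A failed argument is not a counterexample; for this last $f$ the fiber will turn out to be contractible. To see real failure we need a class of $f$ whose fibers can be described completely.

## 4. From the fiber to a complement in $\mathbb{CP}^{n-1}$

The class is given by the condition
$$f(\lambda\mathbf z)=\lambda|\lambda|^{2k}f(\mathbf z)\qquad(\lambda\in\mathbb C),\qquad k\ge0\text{ an integer}.\tag{3}$$
Since $\lambda|\lambda|^{2k}=\lambda^{k+1}\bar\lambda^k$, comparing coefficients shows that (3) holds exactly when every monomial of $f$ has $|\nu|=k+1$ and $|\mu|=k$. In particular $f$ is then a polynomial.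

**Lemma 1 (faces).** Let $f$ satisfy (3) and let $f(e_j)\neq0$ for all $j$. Then $f$ is convenient, $\Gamma_+(f)=\{\xi\in\mathbb R^n_{\ge0}:\sum\xi_i\ge2k+1\}$, and the face function $f_P$ is $f^I$ with $I=\{j:p_j=\min_ip_i\}$, viewed as a function on $\mathbb C^n$ depending only on $z_j$, $j\in I$. If, for every $I\ne\emptyset$, $df^I$ has rank $2$ at each zero of $f^I$ in $\mathbb C^I\setminus0$, then $f$ is non-degenerate.

*Proof.* On the $z_j$-axis, $f=f(e_j)z_j|z_j|^{2k}$, so the monomial $z_j^{k+1}\bar z_j^k$ occurs and $f$ is convenient. All exponents $\nu+\mu$ have coordinate sum $2k+1$, and the points $(2k+1)e_j$ occur; this gives $\Gamma_+(f)$. For $P>0$ the minimum is $(2k+1)\min p_i$, attained exactly on the simplex with vertices $(2k+1)e_j$, $j\in I$. The monomials with exponent there are those involving only the variables $z_j$, $j\in I$, and their sum is $f^I$. Finally, at $\mathbf z\in(\mathbb C^*)^n$ the rank of $df_P$ equals the rank of $df^I$ at the projection of $\mathbf z$ to $\mathbb C^I$, which is nonzero. $\square$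

**Lemma 2 (fiber as complement).** Let $f\not\equiv0$ satisfy (3), and let $df$ have rank $2$ at every point of $V\setminus0$. On $\mathbb{CP}^{n-1}$ put $\rho([w])=|f(w)|^2/|w|^{4k+2}$ and $\Sigma=\{\rho=0\}$.

1. $f$ has a Milnor fibration. It is trivial, and its fiber is $F\cong F_c:=\{\rho\ge c\}$ with $c=(\delta/\varepsilon^{2k+1})^2$.
2. $\Sigma$ is a closed smooth submanifold of real codimension $2$, and there is $c_0>0$ such that for $0<c<c_0$ the set $\{\rho<c\}$ is an open tubular neighborhood $N(\Sigma)$. So $F\cong\mathbb{CP}^{n-1}\setminus N(\Sigma)$ for $\delta\ll\varepsilon$.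
3. For $0<c<c_0$ we have $F\simeq\mathbb{CP}^{n-1}\setminus\Sigma$.

*Proof.* **Step 1: the fibration is a product.** Let $E=\{\mathbf z\in B_\varepsilon:|f|=\delta\}$ and $F=f^{-1}(\delta)\cap B_\varepsilon$. For $|\lambda|=1$ we have $f(\lambda\mathbf z)=\lambda f(\mathbf z)$. So $(\delta\lambda,\mathbf z)\mapsto\lambda\mathbf z$ maps $S^1_\delta\times F$ to $E$ over $S^1_\delta$, and $\mathbf z\mapsto\big(f(\mathbf z),\frac{\delta}{f(\mathbf z)}\mathbf z\big)$ is a continuous inverse. The fibration is therefore trivial. It is surjective as soon as $F\neq\emptyset$, which is checked in Step 2.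

**Step 2: identify $F$ inside $\mathbb{CP}^{n-1}$.** If $\mathbf z$ and $a\mathbf z$ both lie in $F$, then $a|a|^{2k}=1$, so $a=1$; hence $\mathbf z\mapsto[\mathbf z]$ is injective on $F$. For a unit vector $w$ with $f(w)\ne0$, the only point of $\mathbb C^*w$ with $f=\delta$ is $r\lambda w$ with $\lambda=\overline{f(w)}/|f(w)|$ and $r=(\delta/|f(w)|)^{1/(2k+1)}$. It lies in $B_\varepsilon$ if and only if $r\le\varepsilon$, that is, $|f(w)|^2\ge c$. So the image is $F_c$. A continuous bijection from a compact space to a Hausdorff space is a homeomorphism, so $F\cong F_c$, and this is nonempty when $c\le\max\rho$. Since $f\not\equiv 0$, $\max\rho>0$, so $F\ne\emptyset$ for $\delta\ll\varepsilon$. (With open balls one gets $\{\rho>c\}$.)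

**Step 3: $f$ cuts out $\Sigma$ transversally.** Let $\sigma$ be a smooth local section $[w]\mapsto\sigma([w])$ of $S^{2n-1}\to\mathbb{CP}^{n-1}$ and let $\zeta=f\circ\sigma$. Then $\rho=|\zeta|^2$. At a point of $\Sigma$, $df$ has rank $2$ and kills the tangent space of the $\mathbb C^*$-orbit, because $f=0$ on that orbit. The image of $d\sigma$ together with this tangent space spans $\mathbb C^n$. So $d\zeta$ has rank $2$, and $\Sigma$ is a submanifold of codimension $2$ with $T\Sigma=\ker d\zeta$.

**Step 4: straighten $\rho$ near $\Sigma$.** (If $\Sigma=\emptyset$, take $c_0=\min\rho$.) Let $\mathcal O(1)|_\Sigma=\{(x,\alpha):x\in\Sigma,\ \alpha:x\to\mathbb C\text{ complex linear}\}$, where $x$ is viewed as a line in $\mathbb C^n$, with $|\alpha|=|\alpha(u)|$ for unit $u\in x$. Choose a smooth retraction $q:T\to\Sigma$ of a tubular neighborhood, so small that $y$ and $q(y)$ are never orthogonal lines. For $y\in T$ and a unit vector $u\in q(y)$ let $w_y(u)\in y$ be the unit vector whose Hermitian product with $u$ is real and positive. For $|\lambda|=1$, $w_y(\lambda u)=\lambda w_y(u)$,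 so $f(w_y(\lambda u))=\lambda f(w_y(u))$. Hence $u\mapsto f(w_y(u))$ extends to a complex linear map $\alpha_y:q(y)\to\mathbb C$. Define
$$G:T\to\mathcal O(1)|_\Sigma,\qquad G(y)=(q(y),\alpha_y).$$
Then $|\alpha_y|^2=\rho(y)$, and $G(x)=(x,0)$ for $x\in\Sigma$. In a local unit section $u(\cdot)$ over $\Sigma$, the fiber coordinate of $G(y)$ is $f(w_y(u(q(y))))$, which is a function $\zeta$ as in Step 3 for the section $y\mapsto w_y(u(q(y)))$. At $x\in\Sigma$ the differential of $G$ is the identity from $T_x\Sigma$ to the tangent space of the zero section. On $\ker dq_x$ its fiber component is $d\zeta$, which is injective there because $\ker d\zeta=T_x\Sigma$ meets $\ker dq_x$ in $0$; both $\ker dq_x$ and the fiber have real dimension $2$. So $dG_x$ is an isomorphism. As $G$ is injective on the compact set $\Sigma$, it maps some neighborhood $T'$ of $\Sigma$ diffeomorphically onto a neighborhood of the zero section.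

By compactness there is $c_0\in(0,\max\rho)$ with $\{\rho<c_0\}\subset T'$ and $\{|\alpha|^2<c_0\}\subset G(T')$. Then $G$ maps $\{\rho<c\}$ diffeomorphically onto the disc bundle $\{|\alpha|^2<c\}$ for each $c\le c_0$. This proves part 2. Radial retraction in the fibers of $\mathcal O(1)|_\Sigma$ retracts $\{0<\rho\le c\}$ onto $\{\rho=c\}$ when $c<c_0$, so $F_c$ is a deformation retract of $\mathbb{CP}^{n-1}\setminus\Sigma$. This proves part 3. $\square$

As a first use, take $f=\sum_jz_j|z_j|^2$, so $k=1$. The derivative of $z\mapsto z|z|^2$ has determinant $|2|z|^2|^2-|z^2|^2=3|z|^4$. Hence $df^I$ has rank $2$ wherever some $z_j\ne0$ with $j\in I$, and Lemmas 1 and 2 apply. The homeomorphism $\Psi(\mathbf z)=(z_j|z_j|^2)_j$ satisfies $\Psi(\lambda\mathbf z)=\lambda|\lambda|^2\Psi(\mathbf z)$, so it induces a homeomorphism of $\mathbb{CP}^{n-1}$ that carries $\Sigma$ to the hyperplane $\{L=0\}$. Thus $F\simeq\mathbb C^{n-1}$ is contractible.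

## 5. A hyperplane plus a sphere: construction and proof of Theorem 1

**What $\Sigma$ should look like.** If $\Sigma$ has at least two components, then $F$ is a compact connected oriented manifold of dimension $m=2n-2$ with $b\ge2$ boundary components. In the exact sequence $H_m(F,\partial F)=\mathbb Z\to H_{m-1}(\partial F)=\mathbb Z^b\to H_{m-1}(F)$ the first map is diagonal, so $H_{2n-3}(F)\ne0$, and Assertion 1 fails for $n\ge3$. So we want a zero set with a second component besides the hyperplane $\{L=0\}$. A linear form such as $L=z_1$ will not do, because then $f(e_2)=0$ for $f=L\cdot Q$. We take $L=\sum z_j$ and look for $Q$ with $Q(\lambda\mathbf z)=|\lambda|^2Q(\mathbf z)$ whose zero set is a sphere of codimension $2$ in the affine chart $\{L=1\}$.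

Write $\mathbf z=x+iy$. A round sphere of codimension $2$ is given by the equations $|x|^2+|y|^2=R$ and $a\cdot y=0$ in that chart. Homogenizing with $|L|^2$ and $\bar L$ gives
$$Q=|\mathbf z|^2-R|L|^2+i\,\mathrm{Im}(\ell_a\bar L),\qquad\ell_a=\sum_ja_jz_j .$$
Two obvious choices of parameters fail.

* With $R=1$ we get $f(e_j)=1-R=0$, so $f$ is not convenient.
* With $R=2$ and $\ell_a=z_1$, $n\ge3$, take $I=\{2,3\}$. There $Q^I=|\mathbf z|^2-2|L|^2$ is real, so $dQ^I$ has rank $\le1$. At $(z_2,z_3)=(\tfrac12+iy,\tfrac12-iy)$ with $y^2=\tfrac34$ we have $L=1$, $|\mathbf z|^2=\tfrac12+2y^2=2$ and $Q^I=0$. So $df^I=L\,dQ^I$ has rank $\le 1$ at a zero with both coordinates nonzero, and $f$ is degenerate.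

The face functions see every coordinate subspace, so $a$ must be non-constant on every $I$ with at least two elements. The choice $a_j=j$ does this, and $R=2$ avoids the exceptional radii. The result is (1).

**The case $n=2$ by hand.** On $\{L=1\}$ write $\mathbf z=\tfrac12(1,1)+(s+it)(1,-1)$. Then $|\mathbf z|^2=\tfrac12+2s^2+2t^2$ and $\mathrm{Im}\,\ell=t-2t=-t$, so $Q=2s^2+2t^2-\tfrac32-it$. Its zeros are $t=0$, $s=\pm\sqrt3/2$. So $\Sigma\subset\mathbb{CP}^1$ consists of three points. Once non-degeneracy is checked, $F$ is homotopy equivalent to a plane minus two points, that is, $S^1\vee S^1$. The Jacobian of $Q$ in $(s,t)$ is $-4s$, so the two new points carry opposite signs and cancel in homology.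

*Proof of Theorem 1.*

**Step 1: convenience and faces.** The aim is to reduce to the functions $f^I$. Each monomial of $L$ has bidegree $(1,0)$ and each monomial of $Q$ has bidegree $(1,1)$, so (3) holds with $k=1$. Since $L(e_j)=1$ and $\ell(e_j)=j$ is real, $f(e_j)=1-2+0=-1\neq0$. By Lemma 1, $f$ is convenient and its face functions are the $f^I$. Moreover $f^I$ is given by (1) with all sums taken over $I$.

**Step 2: $f^I$ has no mixed singular point on $\mathbb C^I\setminus0$, for every $I\ne\emptyset$.** This is stronger than non-degeneracy and gives the statement in parentheses in the theorem.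

(a) *Points with $f^I\ne0$.* We have $\frac d{dt}\big|_0f^I(e^t\mathbf z)=3f^I(\mathbf z)$ and $\frac d{ds}\big|_0f^I(e^{is}\mathbf z)=if^I(\mathbf z)$, for real $t,s$. These values are linearly independent over $\mathbb R$, so the rank is $2$.

(b) *$|I|=1$.* Here $f^I=-z_j^2\bar z_j$ has no zero on $\mathbb C^I\setminus0$, so (a) covers everything.

(c) *$|I|\ge2$, $L=0$, $\mathbf z\ne0$.* Then $Q=|\mathbf z|^2>0$, and $df=Q\,dL+L\,dQ=Q\,dL$ has rank $2$.

(d) *$|I|\ge2$, $L\ne0$, $Q=0$.* Then $df=L\,dQ$. Since $Q(\lambda\mathbf z)=|\lambda|^2Q(\mathbf z)$, the rank of $dQ$ is the same at $\mathbf z$ and $\lambda\mathbf z$, so we may assume $L(\mathbf z)=1$. It suffices that $dQ$ restricted to the affine space $\{L=1\}\subset\mathbb C^I$ has rank $2$. Put $\mathbf 1=(1)_{j\in I}$, $a=(j)_{j\in I}$. Then $\{L=1\}=\{x\cdot\mathbf 1=1,\ y\cdot\mathbf 1=0\}$ with tangent vectors $(\xi,\eta)$, $\xi,\eta\in\mathbf 1^\perp$, and on it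
$$Q=|x|^2+|y|^2-2+i\,a\cdot y.\tag{4}$$
If the rank is $<2$, there is a real $(\alpha,\beta)\ne0$ with $2\alpha(x\cdot\xi+y\cdot\eta)+\beta\,a\cdot\eta=0$ for all $\xi,\eta\in\mathbf 1^\perp$. Hence $\alpha x\in\mathbb R\mathbf 1$ and $2\alpha y+\beta a\in\mathbb R\mathbf 1$.

If $\alpha=0$, then $\beta a\in\mathbb R\mathbf 1$. The entries of $a$ are distinct and $|I|\ge2$, so $a\notin\mathbb R\mathbf 1$ and $\beta=0$, a contradiction.

If $\alpha\ne0$, then $x\in\mathbb R\mathbf 1$ and $x\cdot\mathbf 1=1$, so $x=\mathbf 1/|I|$; and $y\in\mathrm{span}(\mathbf 1,a)$. But $y\perp\mathbf 1$, and $y\perp a$ since $\mathrm{Im}\,Q=0$. So $y=0$ and $|\mathbf z|^2=1/|I|\neq2$, which contradicts $\mathrm{Re}\,Q=0$.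

So $f$ is non-degenerate, and the case $I=\{1,\dots,n\}$ shows that $0$ is the only mixed singular point of $f$.

**Step 3: from $F$ to a sphere complement.** By Lemma 2, $f$ has a trivial Milnor fibration and $F\simeq U:=\mathbb{CP}^{n-1}\setminus\{f=0\}=\{L\ne0\}\setminus\{Q=0\}$. Identify $\{L\ne0\}$ with $\{L=1\}$, and write $x=\frac1n\mathbf 1+x'$ with $x',y\in\mathbf 1^\perp$. This space is $\mathbb R^m$, $m=2n-2$. Since $|x|^2=\frac1n+|x'|^2$, (4) becomes
$$Q=|x'|^2+|y|^2-\big(2-\tfrac1n\big)+i\,a\cdot y ,$$
and $y\mapsto a\cdot y$ is a nonzero functional on $\mathbf 1^\perp$. So $\{Q=0\}$ is a round sphere $S=S^{m-2}$ centered at $0$ in a hyperplane through $0$, and $F\simeq\mathbb R^m\setminus S^{m-2}$.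

**Step 4: direct disproof.** This step shows the two obstructions without the full homotopy type. Let $p\in S$. By Step 2(d), $Q$ restricted to a small $2$-disc transverse to $S$ at $p$ is a diffeomorphism onto a neighborhood of $0$, so the boundary of the disc goes to a loop of winding number $\pm1$ under $Q:U\to\mathbb C^*$. Thus $\pi_1(U)\to\mathbb Z$ is onto, and $\pi_1(F)\neq1$. Next, let $\Omega\cong S^{m-1}$ be a large sphere enclosing $S$. The composite $\Omega\to U\subset\mathbb R^m\setminus\{p\}\simeq S^{m-1}$ has degree $\pm1$, so $H_{m-1}(U)=H_{2n-3}(F)\ne0$. For $n\ge3$, $(n-2)$-connectedness would force $\pi_1(F)=1$. Also $2n-3>n-1$, so $H_{2n-3}(F)\neq0$ excludes an $(n-1)$-dimensional complex.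

**Step 5: the homotopy type.** Rotate and rescale so that $S$ is the unit sphere of $\mathbb R^{m-1}\times0\subset\mathbb R^{m-1}\times\mathbb R=\mathbb R^m$. Inverse stereographic projection
$$(u,s)\mapsto\frac{(2u,\,2s,\,|u|^2+s^2-1)}{|u|^2+s^2+1}\in S^m\subset\mathbb R^{m-1}\times\mathbb R^2$$
maps $S$ to $\{(u,v)\in S^m:v=0\}$. The complement of this set in $S^m$ is homeomorphic to $S^1\times\mathrm{int}\,D^{m-1}$ via $(u,v)\mapsto(v/|v|,u)$. The image of $\mathbb R^m$ misses the point $(0,(0,1))$. So $U$ is $S^1\times\mathrm{int}\,D^{m-1}$ minus a point of the core $S^1\times0$, which is homotopy equivalent to $S^1\times D^{m-1}$ minus an interior point.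

Write $S^1=J\cup J'$ as two arcs, the missing point being interior to $J'\times D^{m-1}$. The latter is an $m$-ball, and radial retraction of the punctured ball onto its boundary sphere leaves $S^{m-1}$ with $J\times D^{m-1}$ attached along the two disjoint discs $\partial J\times D^{m-1}$. The subcomplex $(\partial J\times D^{m-1})\cup(J\times0)$ of $J\times D^{m-1}$ is contractible, like $J\times D^{m-1}$ itself, so it is a deformation retract. We are left with $S^{m-1}$ and an arc joining two of its points. Since $m\ge2$, $S^{m-1}$ is connected, and sliding one endpoint to the other gives $S^{m-1}\vee S^1=S^{2n-3}\vee S^1$. $\blacksquare$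

## 6. What survives for every convenient non-degenerate function

**Theorem 2.** Let $n\ge2$ and let $f$ be convenient and non-degenerate with a Milnor fibration, with fiber $F$.

1. $F$ is homeomorphic to a compact connected smooth $(2n-2)$-manifold with nonempty boundary $\cong K$. Hence $F$ is $0$-connected and has the homotopy type of a finite CW complex of dimension $\le2n-3$. For each $n\ge3$ both bounds are optimal, by Theorem 1.
2. $\tilde H_i(F)\cong\tilde H^{2n-2-i}(F)$ for all $i$.
3. If $n=2$, both assertions hold: $F$ is connected and homotopy equivalent to a finite graph.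
4. Assertion 2 for $F$ implies Assertion 1 for $F$, and then $F\simeq\bigvee S^{n-1}$ (a point if there are no spheres). Assertion 1 implies $\tilde H_i(F)=0$ for $i\le n-2$. If $F$ is simply connected, the two assertions are equivalent.

The plan is to build a sphere $S^{2n-1}$ containing $F$ such that the complement of $F$ is again $F$ up to homotopy; Alexander duality then gives part 2. One caution governs the proof: $f$ may have mixed singular points off $V$ arbitrarily near $0$, so we may not treat $f$ as a submersion on the tube $|f|=\delta$.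

The basic tool is the curve selection lemma: if $A\subset\mathbb R^N$ is semianalytic near $0$ (defined locally by finite unions and intersections of analytic equations and strict inequalities), $0\notin A$ and $0\in\overline A$, there is an analytic curve $p:[0,\tau)\to\mathbb R^N$ with $p(0)=0$ and $p(t)\in A$ for $t>0$. We also use the elementary remark (R): an analytic function on $[0,\tau)$ that vanishes at $0$ and is positive for $t>0$ has the form $at^e+\cdots$ with $a>0$, $e\ge1$, so its derivative is positive for small $t>0$.

*Proof.*

**Step 1: near $0$, $V\setminus0$ contains no mixed singular point.** Non-degeneracy speaks about $(\mathbb C^*)^n$ and strictly positive weights; convenience lets us use it on the coordinate subspaces as well. If the claim fails, then for some $I\neq\emptyset$ the semianalytic set of mixed singular points of $f$ in $V\cap\{z_j\ne0\Leftrightarrow j\in I\}$ has $0$ in its closure, since there are finitely many $I$. Curve selection gives an analytic curve in it with $z_j(t)=b_jt^{p_j}+\cdots$, $b_j\neq0$, $p_j\in\mathbb Z_{>0}$ for $j\in I$, and $z_j\equiv0$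 for $j\notin I$.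

By convenience $f^I\not\equiv0$. Let $d$ be the minimum of $\sum_{j\in I}p_j\xi_j$ on $\Gamma_+(f^I)$. For $j\notin I$ put $p_j=N>d$ and $b_j=1$. Now $P>0$. A monomial involving some $z_j$ or $\bar z_j$ with $j\notin I$ has $P$-degree $\ge N>d$, so $f_P$ is the sum of the monomials of $f^I$ of $P$-degree $d$. Substituting the curve,
$$0=f(\mathbf z(t))=t^d\big(f_P(b)+O(t)\big),$$
so $f_P(b)=0$. For $j\in I$, $z_jf_{z_j}$ has the same monomials as $f$ up to the factors $\nu_j$, and similarly for $\bar z_jf_{\bar z_j}$. So along the curve
$$z_jf_{z_j}=t^d\big(b_jf_{P,z_j}(b)+O(t)\big),\qquad\bar z_jf_{\bar z_j}=t^d\big(\bar b_jf_{P,\bar z_j}(b)+O(t)\big).$$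
For each $t>0$, (2) holds at $\mathbf z(t)$ with some $\kappa(t)\in S^1$. Multiply it by $z_j(t)t^{-d}$, note $z_j\overline{f_{\bar z_j}}=\overline{\bar z_jf_{\bar z_j}}$, and let $t\to0$ along a sequence with $\kappa(t)\to\kappa_0\in S^1$. We get
$$b_j\big(\kappa_0f_{P,z_j}(b)+\bar\kappa_0\overline{f_{P,\bar z_j}(b)}\big)=0\qquad(j\in I).$$
Since $b_j\ne0$, (2) holds for $f_P$ at $b$ for $j\in I$. For $j\notin I$ both derivatives of $f_P$ vanish. So $b\in(\mathbb C^*)^n$ is a mixed singular point of $f_P$ with $f_P(b)=0$, a contradiction.

**Step 2: choice of $\varepsilon$ and $\delta$.** We fix a ball in which $V$ is conical and in which $u:=|f|^2$ has good gradients. There is $\varepsilon_0>0$, with $f$ convergent on a neighborhood of $B_{\varepsilon_0}$, such that in $B_{\varepsilon_0}\setminus0$: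

(a) $V$ has no mixed singular points. This is Step 1.

(b) $|\mathbf z|^2$ restricted to $V$ has no critical point. Otherwise the set of points of $V\setminus0$ where $dg,dh,d|\mathbf z|^2$ are dependent gives, by curve selection, a curve $p(t)$ in $V$ of critical points. Then $\frac d{dt}|p(t)|^2=0$ for $t>0$, so $|p|\equiv|p(0)|=0$, absurd.

(c) If $u(\mathbf z)>0$, then $\nabla u(\mathbf z)\ne-\lambda\mathbf z$ for all $\lambda\ge0$. Otherwise apply curve selection to $\{u>0,\ \nabla u\text{ and }\mathbf z\text{ dependent},\ \langle\nabla u,\mathbf z\rangle\le0\}$. On this set $\mathbf z\ne0$ and $\nabla u=-\lambda\mathbf z$ with $\lambda\ge0$. Along the curve $p(t)$,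
$$\tfrac d{dt}u(p(t))=\langle\nabla u,p'\rangle=-\tfrac{\lambda(t)}2\,\tfrac d{dt}|p(t)|^2\le0$$
for small $t>0$, since $\frac d{dt}|p|^2>0$ by (R). But (R) applied to $u(p(t))$ gives a positive derivative, a contradiction.

Fix $\varepsilon<\varepsilon_0$. At $p\in K$, (a) and (b) give $T_pV\not\subset T_pS_\varepsilon$, so $T_pV+T_pS_\varepsilon=\mathbb R^{2n}$. As $df$ kills $T_pV$, already $df(T_pS_\varepsilon)=\mathbb C$. So $f|_{S_\varepsilon}$ is a submersion along the compact set $K$, hence on $S_\varepsilon\cap\{|f|<2\delta_0\}$ for some $\delta_0>0$. For $\delta\le\delta_0$ put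
$$Y=S_\varepsilon\cap\{|f|\le\delta\},\qquad E=B_\varepsilon\cap\{|f|=\delta\},\qquad X=S_\varepsilon\cap\{|f|\ge\delta\}.$$
By Ehresmann's theorem (a proper submersion is locally trivial, hence trivial over a disc), $Y\cong K\times D_\delta$ over $D_\delta$, where $D_\delta$ is the closed disc of radius $\delta$. By (c) with $\lambda=0$, $u$ has no critical point off $V$ in $B_{\varepsilon_0}$; and $u|_{S_\varepsilon}$ is regular on $|f|=\delta$ because $f|_{S_\varepsilon}$ is a submersion there. So $E$ is a compact smooth manifold of dimension $2n-1$ with boundary $E\cap S_\varepsilon=E\cap Y\cong K\times\partial D_\delta$.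

**Step 3: $M:=E\cup Y$ is homeomorphic to $S^{2n-1}$, and $E\cong X$.** We push the tube $E$ out to the sphere. On $\mathrm{int}\,B_{\varepsilon_0}\setminus V$ put
$$v=\frac{\nabla u}{|\nabla u|}+\frac{\mathbf z}{|\mathbf z|}.$$
By (c), $\nabla u\ne0$ and $\nabla u$ does not point opposite to $\mathbf z$, so the angle $\theta$ between them satisfies $1+\cos\theta>0$. Hence $\langle v,\nabla u\rangle=|\nabla u|(1+\cos\theta)>0$ and $\langle v,\mathbf z\rangle=|\mathbf z|(1+\cos\theta)>0$. On the compact set $\{\mathbf z\in B_\varepsilon:|f|\ge\delta\}$ both are bounded below by a positive constant.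

Along the forward trajectory of $x\in E$, $u$ stays $\ge\delta^2$ and $|\mathbf z|^2$ grows at a rate bounded below, so the trajectory reaches $S_\varepsilon$, at a point of $X$, in finite time. This time depends continuously on $x$ by the implicit function theorem, as $v$ is transverse to $S_\varepsilon$. Along the backward trajectory of $y\in X$, $|\mathbf z|$ decreases, so it stays in $B_\varepsilon$, and $u$ decreases at a rate bounded below until it reaches $\delta^2$, again in finite and continuously varying time. Since $u$ and $|\mathbf z|$ are strictly monotone on trajectories, the two maps are mutually inverse, and they fix $E\cap S_\varepsilon$ pointwise. So $E\cong X$ rel $E\cap Y=X\cap Y$. Gluing with the identity of $Y$ gives $M\cong X\cup Y=S_\varepsilon$.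

From now on take $(\varepsilon,\delta)$ for which, in addition, the assumed fibration $f:E\to S^1_\delta$ exists.

**Step 4: $K\neq\emptyset$.** If $K=\emptyset$, then $Y\cong K\times D_\delta$ is empty, so $E\cong S^{2n-1}$ is compact and simply connected. Then $f|_E=\delta e^{i\theta}$ for a continuous, hence bounded, $\theta:E\to\mathbb R$. A locally trivial fibration over $[0,\infty)$ is trivial and $F\ne\emptyset$, so the path $s\mapsto\delta e^{is}$, $s\in[0,\infty)$, lifts to a path $\gamma$ in $E$. By continuity $\theta(\gamma(s))=s+\mathrm{const}$, which is unbounded, a contradiction.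

**Step 5: $F$ is connected.** Since $Y\cong K\times D_\delta$, the set $Y\setminus K$ retracts onto $K\times\partial D_\delta$, so $X$ is a deformation retract of $S_\varepsilon\setminus K$. The latter is connected, because $K$ is a closed submanifold of codimension $2$ in $S_\varepsilon$. So $E\cong X$ is connected. For $p\in K$ (Step 4) the loop $\{p\}\times\partial D_\delta\subset E$ maps to a generator of $\pi_1(S^1_\delta)$. Take a base point on it. In the exact sequence
$$\pi_1(E)\to\pi_1(S^1_\delta)\to\pi_0(F)\to\pi_0(E)$$
the first map is onto. The group $\pi_1(S^1_\delta)$ acts on $\pi_0(F)$ with orbits equal to the fibers of $\pi_0(F)\to\pi_0(E)$. There is one orbit since $E$ is connected, and the base component is fixed. So $F$ is connected.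

**Step 6: part 1.** The fibration is only topological, so we first find one smooth fiber. By Sard's theorem $\arg f:E\to S^1$ has a value that is regular on the interior. On $\partial E\cong K\times\partial D_\delta$, $\arg f$ is a submersion, so every value is regular there. For a corresponding $\eta\in S^1_\delta$, $F_\eta=f^{-1}(\eta)\cap B_\varepsilon$ is a compact smooth $(2n-2)$-manifold with boundary $f^{-1}(\eta)\cap S_\varepsilon\cong K\ne\emptyset$. All fibers are homeomorphic, so $F\cong F_\eta$, and it is connected by Step 5. A compact connected manifold with nonempty boundary has a handle decomposition without handles of top index. So $F$ is homotopy equivalent to a finite CW complex of dimension $\le2n-3$. For $n\ge3$, Theorem 1 has $\pi_1(F)\ne1$ and $H_{2n-3}(F)\ne0$, so neither bound can be improved.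

**Step 7: part 2.** We compute the complement of $F_\eta$ in $M$. In $Y\cong K\times D_\delta$ the set $F_\eta\cap Y$ is $K\times\{\eta\}$. A closed disc minus a boundary point is homeomorphic to a closed half plane, and it deformation retracts onto its boundary line, keeping the line fixed. So $Y\setminus F_\eta$ deformation retracts onto $K\times(\partial D_\delta\setminus\{\eta\})=(E\cap Y)\setminus F_\eta$, rel the latter. Hence $M\setminus F_\eta\simeq E\setminus F_\eta$. This is a bundle over the open arc $S^1_\delta\setminus\{\eta\}$, so it is homeomorphic to $F\times(0,1)\simeq F$.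

Alexander duality says $\tilde H_i(S^N\setminus A)\cong\tilde H^{N-1-i}(A)$ for a compact, locally contractible, nonempty proper subset $A\subset S^N$. With $N=2n-1$, $M\cong S^{2n-1}$ and $A=F_\eta$,
$$\tilde H_i(F)\cong\tilde H_i(M\setminus F_\eta)\cong\tilde H^{2n-2-i}(F).$$

**Step 8: parts 3 and 4.** For $n=2$, part 1 says that $F$ is connected and homotopy equivalent to a finite complex of dimension $\le1$, a finite graph. This is part 3.

For part 4, Assertion 1 gives $\tilde H^j(F)=0$ for $j\ge n$. By part 2, $\tilde H_i(F)\cong\tilde H^{2n-2-i}(F)=0$ whenever $2n-2-i\ge n$, that is, $i\le n-2$. If also $\pi_1(F)=1$, the Hurewicz theorem gives Assertion 2.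

Conversely assume Assertion 2. If $n=2$, Assertion 1 holds by part 3, and a connected finite graph is homotopy equivalent to a bouquet of circles. If $n\ge3$, $F$ is simply connected, $\tilde H_i(F)=0$ for $i\le n-2$, and part 2 gives $H^j(F)=0$ for $j\ge n$. Homology is finitely generated, and $H^j(F)\cong\mathrm{Hom}(H_j(F),\mathbb Z)\oplus\mathrm{Ext}(H_{j-1}(F),\mathbb Z)$. The vanishing of the $\mathrm{Hom}$ terms makes $H_j(F)$ torsion for $j\ge n$. The vanishing of the $\mathrm{Ext}$ terms makes $H_j(F)$ torsion-free for $j\ge n-1$. So $H_j(F)=0$ for $j\ge n$, and $H_{n-1}(F)$ is free. By Hurewicz, a basis of $H_{n-1}(F)\cong\pi_{n-1}(F)$ is represented by maps $S^{n-1}\to F$. Together they give a map $\bigvee S^{n-1}\to F$ of simply connected spaces inducing isomorphisms on homology, hence a homotopy equivalence by Whitehead's theorem. In particular Assertion 1 holds. When $F$ is simply connected we have now proved both implications. $\blacksquare$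

In Theorem 1 the two failures form one dual pair: $\tilde H_1(F)=\mathbb Z\cong\tilde H^{2n-3}(F)$.

## 7. Every codimension-two submanifold in the hyperplane class

**Theorem 3.** Let $n\ge2$.

(A) Let $\Sigma\subset\mathbb{CP}^{n-1}$ be a closed oriented smooth submanifold of real codimension $2$, homologous to a hyperplane. Then there is a convenient non-degenerate mixed polynomial $f$ satisfying (3) for some $k\ge0$, having a Milnor fibration with fiber $F\cong\mathbb{CP}^{n-1}\setminus N(\Sigma)$, where $N(\Sigma)$ is an open tubular neighborhood. Conversely, the Milnor fiber of every convenient non-degenerate $f$ satisfying (3) is of this form.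

(B) Let $n\ge3$. For arbitrary integers $r_1,\dots,r_{n-2}\ge0$ there is a convenient non-degenerate $f$ with a Milnor fibration such that
$$b_i(F)=b_{2n-2-i}(F)=r_i\qquad(1\le i\le n-2).$$
Together with Theorem 2 ($b_i=b_{2n-2-i}$ for $1\le i\le n-2$, $b_0=1$, $b_j=0$ for $j\ge2n-2$), this determines exactly which non-middle Betti numbers occur.

For $n=2$, a submanifold $\Sigma$ as in (A) is a finite set of signed points of $\mathbb{CP}^1$ with sum of signs $1$. The three points found in Section 5, with signs $+,+,-$, are an instance.

*Proof of (A).* We need two textbook facts. Smooth complex line bundles are classified by $c_1$; and the zero set of a section vanishing transversally, oriented through the differential of the section, is Poincaré dual to $c_1$.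

**Step 1: a smooth section of $\mathcal O(1)$ with zero set $\Sigma$.** The orientations of $\mathbb{CP}^{n-1}$ and $\Sigma$ orient the normal plane bundle of $\Sigma$; with a metric it becomes a complex line bundle. Pull it back to a tubular neighborhood $T\to\Sigma$. The pull-back has a tautological section, whose value at a vector $v\in T$ is $v$. It vanishes exactly on $\Sigma$, and does so transversally. Glue this bundle over $T\setminus\Sigma$ to the trivial bundle on $\mathbb{CP}^{n-1}\setminus\Sigma$ by matching the tautological section with the constant section $1$. The result is a line bundle $\mathcal L$ with a section vanishing transversally, exactly on $\Sigma$. Then $c_1(\mathcal L)=PD[\Sigma]=PD[\text{hyperplane}]=c_1(\mathcal O(1))$, so $\mathcal L\cong\mathcal O(1)$ as smooth bundles. A section of $\mathcal O(1)$ assigns to each line a linear functional on it. Evaluating on unit vectors gives a smooth $\varphi:S^{2n-1}\to\mathbb C$ with $\varphi(\lambda w)=\lambda\varphi(w)$ for $|\lambda|=1$, with $0$ as a regular value, and $\varphi^{-1}(0)/S^1=\Sigma$.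

**Step 2: replace $\varphi$ by a mixed polynomial.** Extend $\varphi$ smoothly to a neighborhood of a closed ball containing $S^{2n-1}$ in its interior. By the Weierstrass theorem in $C^1$ there is a polynomial $p(w,\bar w)$ that is $C^1$-close to $\varphi$ on $S^{2n-1}$. The average $\int_{|\lambda|=1}\lambda^{-1}p(\lambda w)$ (normalized measure) multiplies $w^\nu\bar w^\mu$ by the mean of $\lambda^{|\nu|-|\mu|-1}$. So it keeps exactly the monomials with $|\nu|-|\mu|=1$. It fixes $\varphi$, and it does not increase the $C^1$-norm for the round metric, because $w\mapsto\lambda w$ is an isometry of the sphere. So the averaged polynomial is just as $C^1$-close to $\varphi$. Let $k$ be the largest $|\mu|$ that occurs, and multiply each monomial by $|w|^{2(k-|\mu|)}$, which is $1$ on the sphere. The result $f_0$ satisfies (3) and is $C^1$-close to $\varphi$ on $S^{2n-1}$.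

How close is enough? Let $\sigma_\varphi(w)$ be the least singular value of $d\varphi_w:T_wS^{2n-1}\to\mathbb R^2$; it is positive exactly when the rank is $2$. Since $0$ is a regular value, $|\varphi|+\sigma_\varphi>0$, and by compactness it is $\ge\mu_0>0$. If $|f_0-\varphi|$ and $\|df_0-d\varphi\|$ are less than $\mu_0/2$ on the sphere, then $\varphi_t=(1-t)\varphi+tf_0$ satisfies $|\varphi_t|+\sigma_{\varphi_t}>0$ for all $t\in[0,1]$, because $\sigma$ changes by at most the operator norm of the perturbation. So $0$ is a regular value of every $\varphi_t$.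

**Step 3: the zero set is still $\Sigma$ up to ambient isotopy.** The set $\{([w],t):\varphi_t(w)=0\}\subset\mathbb{CP}^{n-1}\times[0,1]$ is well defined, since $\varphi_t(\lambda w)=\lambda\varphi_t(w)$, and its projection to $[0,1]$ is a proper submersion. By Ehresmann's theorem it is a product, which is an isotopy of embeddings from $\Sigma$ to $\Sigma_0:=\{f_0=0\}$. The isotopy extension theorem makes it ambient.

**Step 4: a generic linear change makes $f_0$ convenient and non-degenerate.** By Step 2 with $t=1$ and homogeneity, $df_0$ has rank $2$ on $f_0^{-1}(0)\setminus0$. For $\emptyset\neq I\subset\{1,\dots,n\}$ consider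
$$GL_n(\mathbb C)\times(\mathbb C^I\setminus0)\to\mathbb C,\qquad(A,\mathbf z)\mapsto f_0(A\mathbf z).$$
For fixed $\mathbf z\ne0$ the map $A\mapsto A\mathbf z$ is a submersion to $\mathbb C^n\setminus0$, so the displayed map is a submersion at its zeros. By parametric transversality, for almost every $A$ and all of the finitely many $I$, $0$ is a regular value of $f_0\circ A|_{\mathbb C^I\setminus0}$. Fix such an $A$ and put $f=f_0\circ A$, which satisfies (3). For $I=\{j\}$ we have $f^I=f(e_j)z_j|z_j|^{2k}$; if $f(e_j)$ were $0$, every point would be a non-regular zero. So $f(e_j)\ne0$, and Lemma 1 shows that $f$ is convenient and non-degenerate.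

**Step 5: the fiber.** The case $I=\{1,\dots,n\}$ of Step 4 says that $df$ has rank $2$ on $V\setminus0$. Lemma 2 gives a (trivial) Milnor fibration with fiber $F\cong\mathbb{CP}^{n-1}\setminus N(\Sigma_f)$, where $\Sigma_f=\{f=0\}=A^{-1}\Sigma_0$. Since $GL_n(\mathbb C)$ is connected, $A^{-1}\Sigma_0$ is ambient isotopic to $\Sigma_0$, hence to $\Sigma$. The resulting diffeomorphism of $\mathbb{CP}^{n-1}$ carries the tubular neighborhood of $\Sigma_f$ to one of $\Sigma$, and $F\cong\mathbb{CP}^{n-1}\setminus N(\Sigma)$.

**Step 6: the converse.** Let $f$ be convenient, non-degenerate and satisfy (3). By Step 1 of the proof of Theorem 2, $df$ has rank $2$ on $V\setminus0$ near $0$, hence on all of $V\setminus0$ by homogeneity. By Step 3 of the proof of Lemma 2, $\Sigma:=(V\setminus0)/\mathbb C^*$ is the transverse zero set of the section of $\mathcal O(1)$ defined by $f|_{S^{2n-1}}$. So it is a closed oriented submanifold of codimension $2$ dual to $c_1(\mathcal O(1))$, that is, homologous to a hyperplane. Lemma 2 gives $F\cong\mathbb{CP}^{n-1}\setminus N(\Sigma)$.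

## 8. Prescribing the Betti numbers outside the middle degree

*Proof of (B).* Put $m=2n-2$ and let $H\cong\mathbb{CP}^{n-2}$ be a hyperplane.

**Step 1: the submanifold $\Sigma$.** For $2\le i\le n-2$ let $T_i\cong S^{i-1}\times D^{m-i}$ be a tubular neighborhood of a standard $S^{i-1}\subset\mathbb R^{m-1}$ and let $N_i=\partial T_i\cong S^{i-1}\times S^{m-1-i}$, which has dimension $m-2$. For each such $i$ we form the pairwise connected sum of $(\mathbb{CP}^{n-1},H)$ with $r_i$ copies of $(S^m,N_i)$, where $N_i\subset\mathbb R^{m-1}\subset S^m$. Concretely, in a small ball around a point of $H$ take coordinates in which $H$ is $\mathbb R^{m-2}\subset\mathbb R^{m-1}\subset\mathbb R^m$. Orient $H$ as the boundary of one side in $\mathbb R^{m-1}$, put a small copy of $T_i$ on the other side, and join it to the first side by a thin solid bar inside $\mathbb R^{m-1}$. The new boundary is the oriented connected sum $H\#N_i$. Do this in disjoint balls. Finally add $r_1$ disjoint standard spheres $S^{m-2}$ in further small disjoint balls, each bounding an $(m-1)$-disc there. The resulting $\Sigma$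 differs from $H$ by boundaries of chains inside balls (the pieces $T_i$ with their bars, and the discs), so $\Sigma$ is homologous to $H$. Let $f$ be the polynomial that (A) provides for $\Sigma$.

**Step 2: Betti numbers of $F$ in terms of $\Sigma$.** Lefschetz duality on the compact oriented $m$-manifold $F\cong\mathbb{CP}^{n-1}\setminus N(\Sigma)$ and excision give
$$H_i(F;\mathbb Q)\cong H^{m-i}(F,\partial F;\mathbb Q)\cong H^{m-i}(\mathbb{CP}^{n-1},\Sigma;\mathbb Q).$$
Let $h=c_1(\mathcal O(1))$. As $\Sigma$ is homologous to $H$, $\int_\Sigma h^{n-2}=1$. So $h^s|_\Sigma\ne0$ for $0\le s\le n-2$, since its product with $h^{n-2-s}|_\Sigma$ is nonzero. Hence $H^q(\mathbb{CP}^{n-1};\mathbb Q)\to H^q(\Sigma;\mathbb Q)$ is injective for $q\le m-2$. Also $H^{m-1}(\mathbb{CP}^{n-1};\mathbb Q)=0$, because $m-1$ is odd.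

Let $1\le i\le m-1$ and $q=m-1-i$, so $0\le q\le m-2$. In the exact sequence
$$H^q(\mathbb{CP}^{n-1})\to H^q(\Sigma)\to H^{q+1}(\mathbb{CP}^{n-1},\Sigma)\to H^{q+1}(\mathbb{CP}^{n-1})\to H^{q+1}(\Sigma)$$
with rational coefficients, the first map is injective. The last map is injective as well: if $q+1\le m-2$ by the above, and if $q+1=m-1$ because its source is zero. So $b_i(F)=b_q(\Sigma)-b_q(\mathbb{CP}^{n-1})$. Since $q\le m-2$, we may replace $\mathbb{CP}^{n-1}$ by $\mathbb{CP}^{n-2}$ here. Poincaré duality in dimension $m-2$ exchanges $q=m-1-i$ with $i-1$, and we obtain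
$$b_i(F)=b_{i-1}(\Sigma)-b_{i-1}(\mathbb{CP}^{n-2})\qquad(1\le i\le m-1).\tag{5}$$

**Step 3: counting.** A connected sum with $N_i$ adds the Betti numbers of $N_i$ in degrees strictly between $0$ and $m-2$. For $2\le i\le n-2$ we have
$$1\le i-1\le n-3<n-1\le m-1-i\le m-3,$$
so each $N_i$ adds $1$ to $b_{i-1}(\Sigma)$, $1$ to $b_{m-1-i}(\Sigma)$, and nothing else. By (5) it adds $1$ to $b_i(F)$ and $1$ to $b_{m-i}(F)$. Each extra sphere adds $1$ to $b_0(\Sigma)$ and $1$ to $b_{m-2}(\Sigma)$, hence $1$ to $b_1(F)$ and $1$ to $b_{m-1}(F)$. Starting from $\Sigma=H\cong\mathbb{CP}^{n-2}$, where (5) gives zero, we get $b_i(F)=b_{m-i}(F)=r_i$ for $1\le i\le n-2$. Nothing is added in degree $n-2$ of $\Sigma$, so $b_{n-1}(F)=0$ for these examples.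

**Step 4: these are all the constraints.** By Theorem 2, every convenient non-degenerate $f$ with a Milnor fibration has $b_0(F)=1$, $b_j(F)=0$ for $j\ge2n-2$, and $b_i(F)=b_{2n-2-i}(F)$ for $1\le i\le n-2$. The numbers $b_1,\dots,b_{n-2}$ are otherwise arbitrary by Step 3. $\blacksquare$
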